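# Gradient descent on smooth convex losses: does the excess risk grow like $T/m$?

## 1. Four orthonormal samples and a linear loss

Take $n$ large. Let a data point $z$ be one of the standard basis vectors $e_1,\dots,e_n$ of $\mathbb R^n$, chosen uniformly, and let the loss be
$$f(w,z)=-\langle w,z\rangle ,\qquad \|w\|\le 1 .$$
We draw four data points $z_1,\dots,z_4$. When $n$ is large they are distinct with probability close to $1$, and we assume that they are. We minimize the average loss on the sample, $F_S(w)=-\frac14\langle w,z_1+\dots+z_4\rangle$, by gradient descent with step size $1$ from $w_0=0$, projecting back to the unit ball after each step.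

Each gradient step adds $\frac14(z_1+\dots+z_4)$, a vector of length $\frac12$. So
$$w_1=\tfrac14(z_1+\dots+z_4),\qquad w_2=\tfrac12(z_1+\dots+z_4),\qquad \|w_2\|=1 .$$
The next step produces $\frac34(z_1+\dots+z_4)$, of norm $\frac32$, and projection scales it back to $w_3=w_2$. From then on nothing moves.

Compare the loss on the sample with the loss on a fresh data point, $F(w)=-\frac1n\sum_k\langle w,e_k\rangle$. We get $F_S(w_1)=-\frac14$ and $F(w_1)=-\frac1n$, and then $F_S(w_t)=-\frac12$ and $F(w_t)=-\frac2n$ for $t\ge2$. The gap $F(w_t)-F_S(w_t)$ is therefore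
$$\left(1-\tfrac4n\right)\cdot\left(\tfrac14,\ \tfrac12,\ \tfrac12,\ \tfrac12,\dots\right)\qquad\text{for } t=1,2,3,4,\dots$$

The same computation works for $m$ distinct samples and step size $\eta\le1$. All iterates are multiples of $\sum_i z_i$, which has norm $\sqrt m$; a step adds $\frac\eta m\sum_iz_i$, and projection caps the norm at $1$. So
$$w_t=r_t\sum_{i=1}^m z_i,\qquad r_t=\min\Big\{\frac{\eta t}m,\frac1{\sqrt m}\Big\},\qquad F(w_t)-F_S(w_t)=\Big(1-\frac mn\Big)r_t .$$
With $n\gg m$ the gap grows linearly, at rate $\eta t/m$, until $t\approx\sqrt m/\eta$. At that moment the iterate hits the sphere, and the gap is stuck near $1/\sqrt m$ forever.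

Was the stop a feature of this loss, or is it a law? A linear loss always pushes in the same direction. One could hope for a curved loss which, each time the ball blocks the way, turns the gradient and opens a new direction in which to overfit, so that the gap keeps growing at rate $T/m$ up to a constant at $T=m$. That is the subject of these notes.

## 2. Smooth convex losses, projected gradient descent, and a proposed rate $T/m$

**Setting.** Let $\mathcal Z$ be a sample space, $D$ a distribution on it, and $\mathcal W=B(0,1)$ the closed Euclidean unit ball of $\mathbb R^n$. The loss $f:\mathcal W\times\mathcal Z\to\mathbb R$ is such that, for every $z$, the function $f(\cdot,z)$ is convex, $1$-Lipschitz and *$1$-smooth*: it is differentiable on $\mathcal W$, with $\|\nabla f\|\le1$, and its gradient is $1$-Lipschitz on $\mathcal W$. At boundary points the gradient means the continuous extension from the interior. Nothing is assumed outside $\mathcal W$. We also assume that $z\mapsto f(w,z)$ is measurable and that $f(0,\cdot)$ is $D$-integrable. The *population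 risk* and the *empirical risk* of a sample $S=(z_1,\dots,z_m)\sim D^m$ are
$$F(w)=\mathbb E_{z\sim D}[f(w,z)],\qquad F_S(w)=\frac1m\sum_{i=1}^mf(w,z_i).$$
Since $f(0,\cdot)$ is integrable and $f(\cdot,z)$ is $1$-Lipschitz, $F$ is finite and $1$-Lipschitz, so $\min_{\mathcal W}F=F(w^*)$ for some $w^*\in\mathcal W$. The *excess risk* $F(w)-F(w^*)$ is always at most $2$, because $\mathcal W$ has diameter $2$.

**Gradient descent.** With $\Pi_{\mathcal W}$ the Euclidean projection onto $\mathcal W$, put $w_0=0$ and
$$w_{t+1}=\Pi_{\mathcal W}\big(w_t-\eta\nabla F_S(w_t)\big).$$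
The output after $T$ iterations is the last iterate, $w_S=w_T$. This definition of the algorithm, in particular the last iterate as output, is the convention that we adopt. Two facts will be used silently. First, $w_t(S)$ is a *symmetric* function of $z_1,\dots,z_m$, because $F_S$ is. Second, it is measurable: in the interior $\nabla f(w,z)$ is a limit of difference quotients, hence measurable in $z$; at the boundary it is a limit of interior values; it is continuous in $w$; so it is jointly measurable, and $w_t$ is built from it by finitely many compositions.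

**Textbook facts.** If $\varphi$ is convex, Lipschitz and $1$-smooth on $\mathcal W$, then for $x,y\in\mathcal W$
$$\varphi(x)+\langle\nabla\varphi(x),y-x\rangle\ \le\ \varphi(y)\ \le\ \varphi(x)+\langle\nabla\varphi(x),y-x\rangle+\tfrac12\|y-x\|^2.\tag{1}$$
For interior points these are the first-order inequality of convexity and the integral of $\nabla\varphi$ along the segment; both sides are continuous on $\mathcal W$, so (1) extends to the boundary. Projection is nonexpansive, $\|\Pi_{\mathcal W}(a)-\Pi_{\mathcal W}(b)\|\le\|a-b\|$, and it satisfies $\langle a-\Pi_{\mathcal W}(a),u-\Pi_{\mathcal W}(a)\rangle\le0$ for all $u\in\mathcal W$.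

**The question.** The text "Stochastic Convex Optimization" (https://www.rlivni.sites.tau.ac.il/_files/ugd/608156_bb1cf863248f44779498d7ee733b2963.pdf) asks, as Open Question 2, whether for every $m$ there are such an $f$ and $D$, in a dimension that may depend on $m$ and may even be exponential in $m$, for which GD with step size $\eta=O(1)$ run for $T$ iterations has $\mathbb E_{S}[F(w_S)]-\min F=\Omega(T/m)$. The precise form that we treat is this. Do there exist absolute constants $c>0$ and $\eta\in(0,1]$ such that for every $m$ and every integer $T$ with $\sqrt m\le T\le m$ there are $n$ (allowed to depend on $m$ and $T$), $D$ and $f$ as above with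
$$\mathop{\mathbb E}_{S\sim D^m}[F(w_S)]-\min_{w\in\mathcal W}F(w)\ \ge\ c\,\frac Tm\ ?$$
For $T\lesssim\sqrt m$ a bound of order $T/m\le1/\sqrt m$ already follows from the lower bound $\Omega(1/\sqrt m)$ that holds for every algorithm (we prove it in Section 10). The range stops at $T=m$ because the excess risk is at most $2$.

The answer is **no**: the plateau of Section 1 is a law.

**Theorem 1.** For all $m,T,n\ge1$, $\eta\in(0,1]$, and all $f,D$ as above, with $\tau=\eta T$,
$$\mathbb E[F(w_T)]-\min_{\mathcal W}F\ \le\ \frac{7}{2\tau}+\frac{3}{2\sqrt m}+\frac{8}{\sqrt m}\cdot\frac{\tau}{m}\Big(1+\frac{4\tau}{m}\Big)+\frac{784\,\tau}{m^2}.$$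
In particular, for $\sqrt m\le T\le m$,
$$\mathbb E[F(w_T)]-\min_{\mathcal W}F\le \frac{73}{\eta\sqrt m}.$$

**Corollary.** Let $c>0$ and $\eta\in(0,1]$. If $\sqrt m\le T\le m$ and $T>\frac{73}{c\eta}\sqrt m$, then no $n,D,f$ satisfy $\mathbb E[F(w_S)]-\min F\ge cT/m$. Such a $T$ exists for every $m$ with $\sqrt m>73/(c\eta)$, namely $T=m$. Hence no pair $(c,\eta)$ has the required property.

**Theorem 2.** For all $m,T\ge 1$ and $\eta\in(0,1]$ with $\eta T\le m$,
$$\tfrac1{14}\Big(\min\{1,\tfrac1{\eta T}\}+\tfrac1{\sqrt m}\Big)\ \le\ \sup_{n,D,f}\Big(\mathbb E[F(w_T)]-\min_{\mathcal W} F\Big)\ \le\ 70\Big(\min\{1,\tfrac1{\eta T}\}+\tfrac1{\sqrt m}\Big).$$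
So for fixed $\eta$ and $\sqrt m\le T\le m$ the worst-case excess risk is $\Theta_\eta(1/\sqrt m)$.

**Why the gap is what matters.** In Section 1 we looked at $F-F_S$ and not at the excess risk. The two are tied by
$$F(w_T)-F(w^*)=\big[F(w_T)-F_S(w_T)\big]+\big[F_S(w_T)-F_S(w^*)\big]+\big[F_S(w^*)-F(w^*)\big].\tag{2}$$
The last bracket has mean zero, as $w^*$ is a fixed point. The middle one is at most $\frac1{2\eta T}$ by a classical computation (Lemma 5(a) below). So an excess risk of at least $cT/m$ forces an expected gap of at least $c\frac Tm-\frac1{2\eta T}$, which is at least $\frac c2\frac Tm$ as soon as $T^2\ge m/(c\eta)$. To overfit at rate $T/m$ well beyond $\sqrt m$, the gap must grow at that rate.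

**Replacing one data point.** Let $z'\sim D$ be independent of $S$, and let $S'$ be $S$ with $z_1$ replaced by $z'$. For a fixed $t$ we write throughout $w=w_t(S)$ and $w'=w_t(S')$. Since $w'$ does not involve $z_1$ and has the law of $w$, $\mathbb E F(w)=\mathbb E f(w',z_1)$. By symmetry $\mathbb Ef(w,z_i)$ does not depend on $i$, so $\mathbb EF_S(w)=\mathbb Ef(w,z_1)$. Hence
$$\mathbb E[F(w)-F_S(w)]=\mathbb E[f(w',z_1)-f(w,z_1)].\tag{3}$$
We also write $\bar w=\mathbb E[w]$, $\hat w=\mathbb E[w\mid z_1]$ and $\nu=1/\sqrt m$. Both means lie in $\mathcal W$, which is closed and convex.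

## 3. Linear and quadratic losses by hand

**Linear losses.** Suppose $f(w,z)=\langle z,w\rangle$ with $\|z\|\le1$. By (3) the expected gap is $\mathbb E\langle z_1,w'-w\rangle$. As $w'$ is independent of $z_1$, we may replace it by its mean $\bar w$; conditioning on $z_1$, we may replace $w$ by $\hat w$. The gap is $\mathbb E\langle z_1,\bar w-\hat w\rangle\le\mathbb E\|\hat w-\bar w\|$. So everything depends on how much *one* data point can shift the *mean* of the output.

**Lemma 1.** Let $w=w(z_1,\dots,z_m)\in\mathcal W$ be measurable and symmetric in i.i.d. $z_1,\dots,z_m$. Then $\mathbb E\|\mathbb E[w\mid z_1]-\mathbb E[w]\|^2\le\frac1m$.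

*Proof.* Put $Y_i=\mathbb E[w\mid z_i]-\bar w$. Each $Y_i$ is a function of $z_i$ with mean zero, so the $Y_i$ are independent and $\mathbb E\langle Y_i,Y_j\rangle=0$ for $i\ne j$. Conditioning on $z_i$ gives $\mathbb E\langle w-\bar w,Y_i\rangle=\mathbb E\|Y_i\|^2$. Expanding the square,
$$0\le\mathbb E\Big\|w-\bar w-\sum_iY_i\Big\|^2=\mathbb E\|w-\bar w\|^2-2\sum_i\mathbb E\|Y_i\|^2+\sum_i\mathbb E\|Y_i\|^2=\mathbb E\|w-\bar w\|^2-\sum_i\mathbb E\|Y_i\|^2 .$$
So $\sum_i\mathbb E\|Y_i\|^2\le\mathbb E\|w-\bar w\|^2\le\mathbb E\|w\|^2\le1$. By symmetry the $m$ terms are equal, so each is at most $1/m$. $\square$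

An example: for $m=3$ fair signs and $w$ their majority, $\mathbb E[w\mid z_1=1]=\frac34-\frac14=\frac12$, because the majority is $-1$ only if both other signs are. So $\mathbb E\|\hat w-\bar w\|^2=\frac14$, just under $\frac13$.

For linear losses we conclude that the expected gap is at most $1/\sqrt m$ for *every* $T$, and in fact for every symmetric algorithm with output in $\mathcal W$. The data points share a total budget of variance $1$, and this explains the plateau in Section 1.

**A quadratic loss.** At the other extreme take $f(w,z)=\frac14\|w-z\|^2$ with $\|z\|\le1$. It is convex, the gradient $\frac12(w-z)$ has norm at most $1$, and it is $\frac12$-Lipschitz. With $\bar z=\frac1m\sum_iz_i$ the recursion is $w_{t+1}=w_t-\frac\eta2(w_t-\bar z)$, so $w_t=a_t\bar z$ with $a_t=1-(1-\frac\eta2)^t\in[0,1)$, and no projection takes place. Write $\mu=\mathbb E z$ and $s^2=\mathbb E\|z-\mu\|^2\le1$. In (3) the terms $\|w\|^2$ and $\|w'\|^2$ have equal means, so the expected gap is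
$$-\tfrac12\mathbb E\langle w'-w,z_1\rangle=\tfrac{a_t}2\big(\mathbb E\langle\bar z,z_1\rangle-\|\mu\|^2\big)=\frac{a_ts^2}{2m}\le\frac1{2m}.$$
Uniform curvature makes GD forget. A loss that overfits at rate $T/m$ must be neither linear nor uniformly curved.

## 4. Cocoercivity on the ball

The following property of smooth convex functions is the main tool.

**Definition (cocoercivity).** A gradient field $\nabla\varphi$ is *cocoercive* (with constant $1$) on $\mathcal W$ if $\langle\nabla\varphi(x)-\nabla\varphi(y),x-y\rangle\ge\|\nabla\varphi(x)-\nabla\varphi(y)\|^2$ for all $x,y\in\mathcal W$.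

For $\varphi(x)=\frac\lambda2x^2$ on $[-1,1]$ with $\lambda\ge 0$ this says $\lambda(x-y)^2\ge\lambda^2(x-y)^2$, which holds exactly when $\lambda\le1$. In words: where the gradient changes, the inner product with the displacement is at least the squared change.

**Lemma 2.** If $\varphi$ is convex and differentiable on $\mathcal W$ with $1$-Lipschitz gradient, then $\nabla\varphi$ is cocoercive on $\mathcal W$.

*Proof.* The task is to work with information on the ball only; a textbook proof that minimizes an auxiliary function over $\mathbb R^n$ would leave $\mathcal W$. We mollify instead.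

Let $\rho\ge0$ be a smooth bump function supported in the unit ball with $\int\rho=1$. For $\varepsilon\in(0,1)$ and $\|x\|<1-\varepsilon$ let $\varphi_\varepsilon(x)=\int\varphi(x-\varepsilon u)\rho(u)\,du$; the points $x-\varepsilon u$ lie in the open ball. This function is $C^\infty$ (move $x$ into the kernel by a change of variables), it is convex as an average of convex functions, and $\nabla\varphi_\varepsilon(x)=\int\nabla\varphi(x-\varepsilon u)\rho(u)\,du$ is $1$-Lipschitz. Therefore $0\preceq\nabla^2\varphi_\varepsilon\preceq I$.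

For $\|x\|,\|y\|<1-\varepsilon$ put $H=\int_0^1\nabla^2\varphi_\varepsilon(y+s(x-y))\,ds$. Then $H$ is symmetric with $0\preceq H\preceq I$, so its eigenvalues $\lambda\in[0,1]$ satisfy $\lambda^2\le\lambda$, that is, $H^2\preceq H$. Since $\nabla\varphi_\varepsilon(x)-\nabla\varphi_\varepsilon(y)=H(x-y)$,
$$\langle\nabla\varphi_\varepsilon(x)-\nabla\varphi_\varepsilon(y),x-y\rangle=\langle H(x-y),x-y\rangle\ge\langle H^2(x-y),x-y\rangle=\|\nabla\varphi_\varepsilon(x)-\nabla\varphi_\varepsilon(y)\|^2 .$$
Finally $\|\nabla\varphi_\varepsilon-\nabla\varphi\|\le\varepsilon$, because $\nabla\varphi$ is $1$-Lipschitz. Fix $x,y$ in the open ball and let $\varepsilon\to0$; then pass to $\mathcal W$ by continuity of $\nabla\varphi$. $\square$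

Lemma 2 applies to each $f(\cdot,z)$, to $F_S$, and to $\frac1m\sum_{j\ge2}f(\cdot,z_j)$, since all are convex with $1$-Lipschitz gradient. One consequence: if $q=\nabla\varphi(x)-\nabla\varphi(y)$ and $\eta\in(0,1]$, then
$$\|x-y-\eta q\|^2=\|x-y\|^2-2\eta\langle q,x-y\rangle+\eta^2\|q\|^2\le\|x-y\|^2-(2\eta-\eta^2)\|q\|^2\le\|x-y\|^2,\tag{4}$$
so a gradient step is nonexpansive.

## 5. The stability argument, and where it stops

**The direct argument.** The first thing to try is to follow the two trajectories $w_t(S)$ and $w_t(S')$. Fix $t$, put $\delta=w-w'$, $\Phi=\frac1m\sum_{j\ge2}f(\cdot,z_j)$, and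
$$q=\nabla\Phi(w)-\nabla\Phi(w'),\qquad e=\tfrac1m\big(\nabla f(w,z_1)-\nabla f(w',z')\big),\qquad\|e\|\le\tfrac2m .$$
Then $\nabla F_S(w)-\nabla F_{S'}(w')=q+e$. Projection is nonexpansive and by (4) $\|\delta-\eta q\|\le\|\delta\|$, so the distance between the trajectories grows by at most $2\eta/m$ per step. Hence $\|w_t(S)-w_t(S')\|\le2\eta t/m$. Since $f$ is $1$-Lipschitz, (3) gives an expected gap of at most $2\tau/m$ at time $T$, and (2) an excess risk of at most $\frac1{2\tau}+\frac{2\tau}m$.

At $\tau\approx\sqrt m$ this is of order $1/\sqrt m$; for $\tau\gg\sqrt m$ it is of order $T/m$, the very rate we want to exclude. The wasteful point is visible: the argument lets the push $e$ from the two different data points act along $\delta$ with full strength at every step. Let us keep the inner product instead. Write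
$$G=\nabla f(w,z_1),\qquad D_t=\mathbb E\|w-w'\|^2,\qquad A_t=\mathbb E\langle G,w'-w\rangle .$$
In Section 1, on the event that all the points involved are distinct, $\|w-w'\|^2=2r_t^2$ and $\langle G,w'-w\rangle=r_t\le1/\sqrt m$ (as $G=-z_1$ and $w'-w=r_t(z'-z_1)$). The push is aligned with the displacement, but its inner product with the displacement is capped.

**Lemma 3.** $D_0=0$ and $D_{t+1}\le D_t+\frac{4\eta}mA_t+\frac{8\eta^2}{m^2}$.

*Proof.* Both trajectories start at $0$. By nonexpansiveness of the projection, by $\langle q,\delta\rangle\ge\|q\|^2$ (Lemma 2 for $\Phi$), by $\|q+e\|^2\le2\|q\|^2+2\|e\|^2$, and by $\eta\le1$,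
$$\begin{aligned}\|w_{t+1}(S)-w_{t+1}(S')\|^2&\le\|\delta-\eta(q+e)\|^2\\&\le\|\delta\|^2-2\eta\|q\|^2-2\eta\langle e,\delta\rangle+2\eta^2\|q\|^2+2\eta^2\|e\|^2\\&\le\|\delta\|^2-2\eta\langle e,\delta\rangle+\frac{8\eta^2}{m^2}.\end{aligned}$$
Moreover
$$-2\eta\langle e,\delta\rangle=\frac{2\eta}m\big[\langle\nabla f(w,z_1),w'-w\rangle+\langle\nabla f(w',z'),w-w'\rangle\big].$$
The first inner product has expectation $A_t$ by definition; exchanging $z_1$ and $z'$, which preserves the joint law, turns the second into the first. Take expectations. $\square$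

The gap is governed by the same quantity. By (3) and the right half of (1) at the point $w$,
$$\mathbb E[F(w)-F_S(w)]=\mathbb E[f(w',z_1)-f(w,z_1)]\le A_t+\tfrac12D_t.\tag{5}$$
So it is enough to bound $A_t$.

**The attempt to copy the linear case.** For linear losses $G=z_1$, and Section 3 gives $A_t\le\nu$. In general $G=\nabla f(w,z_1)$ depends on the whole sample through $w$. We split off the part that depends on $z_1$ alone:
$$\bar G=\mathbb E[G\mid z_1],\qquad V_t=\mathbb E\|G-\bar G\|^2 .$$
The part $\bar G$ behaves as in the linear case. Since $w'$ is independent of $z_1$ with mean $\bar w$, and since $\|\bar G\|\le1$, Lemma 1 gives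
$$\mathbb E\langle\bar G,w'-w\rangle=\mathbb E\langle\bar G,\bar w-\hat w\rangle\le\mathbb E\|\hat w-\bar w\|\le\nu .$$
For the remainder, Cauchy–Schwarz gives $\mathbb E\langle G-\bar G,w'-w\rangle\le\sqrt{V_tD_t}$. Together,
$$A_t\le\nu+\sqrt{V_tD_t}.\tag{6}$$
The evident bound on $V_t$ is $V_t\le\mathbb E\|G\|^2\le1$, and with it we are back where we were. Indeed, summing Lemma 3 and writing $M=\max_{t\le T}D_t$, we only learn that
$$M\le\frac{4\tau\nu}m+\frac{4\tau}m\sqrt M+\frac{8\eta\tau}{m^2},$$
which permits $M=16\tau^2/m^2$, so that $\sqrt M$ may again be of order $\tau/m$. If instead $V_t\le v$ for all $t$, the middle term is $\frac{4\tau}m\sqrt{vM}$, and at $\tau=m$ one gets $M$ of order $\nu+v$ up to a term of order $1/m$, and $\sqrt{vM}$ of order $\nu$ whenever $v\lesssim\nu$. What is missing is a bound $V_t\lesssim1/\sqrt m$: *the gradient at $z_1$ must nearly be a function of $z_1$ alone.*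

In the quadratic example this holds with room to spare: there $G-\bar G=\frac12(w-\hat w)=\frac{a_t}{2m}\sum_{j\ge2}(z_j-\mu)$, so $V_t=\frac{a_t^2(m-1)s^2}{4m^2}\le\frac1{4m}$. For linear losses $V_t=0$. In general $w$ may have variance of order $1$ given $z_1$, so $\|G-\bar G\|$ cannot be controlled through $\|w-\hat w\|$.

## 6. Two samples sharing $z_1$: the conditional variance of the gradient

Cocoercivity offers another way. If two samples share $z_1$ and lead to different gradients at $z_1$, then the *inner product* of the gradient difference with the displacement must be large. After averaging, that inner product becomes a first-order optimality quantity of GD, and this is small because GD optimizes well. Put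
$$\sigma_t=\mathbb E\langle\nabla F_S(w),w-\bar w\rangle .$$

**Lemma 4.** $V_t\le\nu+\sigma_t$ for every $t\ge0$, and $\sigma_0=0$.

*Proof.*

**Step 1: create a conditionally independent copy.** This step turns the conditional variance into a difference, so that Lemma 2 applies. Let $\tilde S=(z_1,\tilde z_2,\dots,\tilde z_m)$ with fresh independent $\tilde z_j\sim D$, and $\tilde w=w_t(\tilde S)$, $\tilde G=\nabla f(\tilde w,z_1)$. Conditionally on $z_1$, the pairs $(w,G)$ and $(\tilde w,\tilde G)$ are i.i.d. Hence $\mathbb E\|G-\tilde G\|^2=2V_t$.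

**Step 2: apply cocoercivity.** This step trades the square for an inner product. Lemma 2 for $f(\cdot,z_1)$ gives $\langle G-\tilde G,w-\tilde w\rangle\ge\|G-\tilde G\|^2$. In expectation, the two diagonal terms on the left are both $\mathbb E\langle G,w\rangle$, and the two cross terms are both $\mathbb E\langle G,\tilde w\rangle=\mathbb E\langle\bar G,\hat w\rangle$ by conditional independence. So $2\mathbb E\langle G,w\rangle-2\mathbb E\langle\bar G,\hat w\rangle\ge2V_t$.

**Step 3: insert $\bar w$.** This step separates an optimization term from a one-point term. Since $\mathbb E\langle G,\bar w\rangle=\mathbb E\langle\bar G,\bar w\rangle$,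
$$V_t\le\mathbb E\langle G,w-\bar w\rangle+\mathbb E\langle\bar G,\bar w-\hat w\rangle .$$
By symmetry, $\mathbb E\langle\nabla f(w,z_i),w-\bar w\rangle$ is the same for all $i$; averaging over $i$ shows that the first term equals $\sigma_t$. The second is at most $\mathbb E\|\hat w-\bar w\|\le\nu$ by Lemma 1.

For $t=0$ we have $w=\bar w=0$, so $\sigma_0=0$. $\square$

Note why averaging over $i$ is the decisive move in Step 3: a single $\nabla f(w,z_1)$ need not be small at an empirical minimizer, but $\nabla F_S(w)$ satisfies the first-order condition there.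

## 7. How well projected GD optimizes

We now need $\langle\nabla F_S(w_t),w_t-u\rangle$ to be small for every fixed $u\in\mathcal W$, with a rate in $t$.

**Lemma 5.** Let $\varphi=F_S$, continue the iterates indefinitely, and let $g_t=(w_t-w_{t+1})/\eta$ for $t\ge0$. Then:

- (a) $\varphi(w_t)-\varphi(u)\le\frac1{2\eta t}$ for $t\ge1$, $u\in\mathcal W$.
- (b) $\|g_t\|\le\frac2{\eta t}$ for $t\ge1$.
- (c) $\langle\nabla\varphi(w_t),w_t-u\rangle\le3\|g_t\|$ for $t\ge0$, $u\in\mathcal W$.

*Proof.* The vector $g_t$ plays the role of the gradient when the projection is active.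

**Step 1: the optimality condition of the projection.** This lets us replace $\nabla\varphi(w_t)$ by $g_t$. The point $w_{t+1}$ is the projection of $w_t-\eta\nabla\varphi(w_t)$, so for $u\in\mathcal W$ we have $\langle\eta g_t-\eta\nabla\varphi(w_t),u-w_{t+1}\rangle\le0$, that is,
$$\langle\nabla\varphi(w_t),w_{t+1}-u\rangle\le\langle g_t,w_{t+1}-u\rangle.\tag{7}$$

**Step 2: descent.** This shows that $\varphi(w_t)$ decreases, and by how much. With $u=w_t$ in (7), $\langle\nabla\varphi(w_t),w_{t+1}-w_t\rangle\le-\eta\|g_t\|^2$. By the right half of (1) and $\eta\le1$,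
$$\varphi(w_{t+1})\le\varphi(w_t)-\eta\|g_t\|^2+\tfrac{\eta^2}2\|g_t\|^2\le\varphi(w_t)-\tfrac\eta2\|g_t\|^2.\tag{8}$$

**Step 3: part (a).** This is the telescoping argument. The right half of (1) bounds $\varphi(w_{t+1})$ from $w_t$, and the left half gives $\varphi(w_t)\le\varphi(u)+\langle\nabla\varphi(w_t),w_t-u\rangle$. Adding, then using (7) and $\eta\le1$,
$$\varphi(w_{t+1})\le\varphi(u)+\langle\nabla\varphi(w_t),w_{t+1}-u\rangle+\tfrac{\eta^2}2\|g_t\|^2\le\varphi(u)+\langle g_t,w_{t+1}-u\rangle+\tfrac\eta2\|g_t\|^2 .$$
Expanding $\|w_t-u\|^2=\|w_{t+1}-u+\eta g_t\|^2$ shows that the last two terms equal $\frac{\|w_t-u\|^2-\|w_{t+1}-u\|^2}{2\eta}$. Sum over the indices $0,\dots,t-1$: since $w_0=0$ and $\|u\|\le1$,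
$$\sum_{s=1}^t(\varphi(w_s)-\varphi(u))\le\frac{\|u\|^2}{2\eta}\le\frac1{2\eta}.$$
By (8) the last summand is the smallest, so $t(\varphi(w_t)-\varphi(u))\le\frac1{2\eta}$.

**Step 4: part (b).** We combine monotonicity of $\|g_t\|$ with the total decrease over the second half of the run. By (4) and nonexpansiveness of $\Pi_{\mathcal W}$, the map $x\mapsto\Pi_{\mathcal W}(x-\eta\nabla\varphi(x))$ is nonexpansive on $\mathcal W$. It sends $w_t,w_{t+1}$ to $w_{t+1},w_{t+2}$, so $\|g_{t+1}\|\le\|g_t\|$. Let $s=\lceil t/2\rceil\ge1$. Summing (8) over $s,\dots,t$ and using (a) with $u=w_{t+1}$,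
$$(t-s+1)\,\tfrac\eta2\|g_t\|^2\le\varphi(w_s)-\varphi(w_{t+1})\le\frac1{2\eta s}.$$
Here $s\ge t/2$ and $t-s+1=\lfloor t/2\rfloor+1\ge t/2$, so $\frac t2\cdot\frac\eta2\|g_t\|^2\le\frac1{\eta t}$, that is, $\|g_t\|^2\le\frac4{\eta^2t^2}$.

**Step 5: part (c).** This converts a short step into near-optimality. Write $w_t-u=(w_t-w_{t+1})+(w_{t+1}-u)$ and use (7), $\|\nabla\varphi\|\le1$, $\eta\le1$ and $\|w_{t+1}-u\|\le2$:
$$\langle\nabla\varphi(w_t),w_t-u\rangle\le\eta\|g_t\|+\langle g_t,w_{t+1}-u\rangle\le\|g_t\|+2\|g_t\|.\qquad\square$$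

Apply (c) and (b) with the fixed point $u=\bar w\in\mathcal W$ and take expectations: $\sigma_t\le\frac6{\eta t}$ for $t\ge1$. With Lemma 4,
$$V_0\le\nu,\qquad V_t\le\nu+\frac6{\eta t}\quad(t\ge1).\tag{9}$$

## 8. Closing the recursion for $D_T$

Here we feed (6) and (9) into Lemma 3. Let $M=\max_{0\le t\le T}D_t$, which is at most $4$. Summing Lemma 3 from $0$ to $t-1$ for any $t\le T$, using (6) and $D_s\le M$, and enlarging the sum of nonnegative terms up to $T-1$, we obtain
$$M\le\frac{4\tau\nu}m+b\sqrt M+\frac{8\eta\tau}{m^2},\qquad b=\frac{4\eta}m\sum_{s=0}^{T-1}\sqrt{V_s}.$$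

**The coefficient $b$.** The purpose is to see that the slow decay of $6/(\eta t)$ does no harm. By (9), $\sqrt{V_s}\le\sqrt\nu+\sqrt{6/(\eta s)}$ for $s\ge1$ and $\sqrt{V_0}\le\sqrt\nu$. Since $\sum_{s=1}^{T-1}s^{-1/2}\le2\sqrt T$,
$$b\le\frac{4\eta}m\Big(T\sqrt\nu+2\sqrt{\tfrac{6T}\eta}\Big)=\frac{4\tau\sqrt\nu}m+\frac{8\sqrt6\,\sqrt\tau}m,\qquad b^2\le\frac{32\nu\tau^2}{m^2}+\frac{768\,\tau}{m^2},$$
where the second bound is $(x+y)^2\le2x^2+2y^2$.

**Solving for $M$.** Use $b\sqrt M\le\frac M2+\frac{b^2}2$, move $\frac M2$ to the left, double, and use $\eta\le1$: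
$$D_T\le M\le\frac{8\tau\nu}m+\frac{16\eta\tau}{m^2}+b^2\le8\nu\,\frac\tau m\Big(1+\frac{4\tau}m\Big)+\frac{784\,\tau}{m^2}.\tag{10}$$
At $\tau=m$ this is of order $1/\sqrt m$, where the direct argument of Section 5 gave only the constant $4$.

## 9. Proof of Theorem 1 and of the Corollary

**Step 1: the gap.** We combine (5) at $t=T$ with (6), (9) and $\sqrt{V_TD_T}\le\frac12V_T+\frac12D_T$:
$$\mathbb E[F(w_T)-F_S(w_T)]\le A_T+\tfrac12D_T\le\nu+\tfrac12V_T+D_T\le\tfrac32\nu+\frac3\tau+D_T .$$

**Step 2: the excess risk.** We add the optimization error. Take expectations in (2). The last bracket vanishes and by Lemma 5(a) the middle one is at most $\frac1{2\tau}$. So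
$$\mathbb E[F(w_T)]-F(w^*)\le\frac7{2\tau}+\frac32\nu+D_T,$$
and (10) turns this into the displayed bound of Theorem 1.

**Step 3: the range $\sqrt m\le T\le m$.** We simplify the constants. If $\tau\le m$, then (10) gives $D_T\le40\nu+\frac{784}m$, hence
$$\mathbb E[F(w_T)]-F(w^*)\le\frac7{2\tau}+41.5\,\nu+\frac{784}m.\tag{11}$$
For $\sqrt m\le T\le m$ we have $\tau\le m$, $\frac1\tau\le\frac1{\eta\sqrt m}$ and $\eta\le1$, so the right side is at most $\frac{45}{\eta\sqrt m}+\frac{784}m$. If $m\ge784=28^2$, then $\frac{784}m\le\frac{28}{\sqrt m}$, and the total is at most $\frac{73}{\eta\sqrt m}$. If $m<784$, then $\sqrt m<28$ and the trivial bound $2\le\frac{56}{\sqrt m}$ suffices. This proves Theorem 1. $\blacksquare$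

**Proof of the Corollary.** Suppose $\sqrt m\le T\le m$ and $T>\frac{73}{c\eta}\sqrt m$. By Theorem 1 the excess risk is at most $\frac{73}{\eta\sqrt m}$ for all $n,D,f$, and the second condition says exactly that $\frac{73}{\eta\sqrt m}<\frac{cT}m$. So the lower bound $cT/m$ fails. The choice $T=m$ is allowed, and satisfies the second condition when $\sqrt m>73/(c\eta)$. Given any pair $(c,\eta)$, such $m$ exist, so the pair does not have the required property. $\blacksquare$

## 10. Matching one-dimensional lower bounds: Theorem 2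

**Step 1: the upper bound.** It follows from (11), with care for small $\tau$ and small $m$. Let $\tau\le m$. If $m\ge784$, then (11) gives an excess risk of at most $\frac{3.5}\tau+69.5\,\nu$; it is also at most $2$. Hence it is at most $\min\{2,\frac{3.5}\tau\}+70\nu\le70\big(\min\{1,\frac1\tau\}+\nu\big)$. If $m<784$, it is at most $2\le56\nu$.

**Step 2: the term $1/\sqrt m$.** We show that no algorithm can tell two slightly biased coins apart. Let $n=1$, $f(w,z)=zw$ on $[-1,1]$, $z\in\{\pm1\}$, with $P_\pm(z=1)=\frac{1\pm\varepsilon}2$ and $\varepsilon=\frac1{2\sqrt m}\le\frac12$. The population risks are $F_\pm(w)=\pm\varepsilon w$, so the excess risks are $\mathcal E_\pm(w)=\varepsilon(1\pm w)\ge0$ and $\mathcal E_++\mathcal E_-=2\varepsilon$. For any output $w_S$, bounding both sample probabilities below by their minimum,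
$$\mathbb E_{P_+^m}\mathcal E_+(w_S)+\mathbb E_{P_-^m}\mathcal E_-(w_S)\ge2\varepsilon\sum_S\min\{P_+^m(S),P_-^m(S)\}=2\varepsilon\big(1-\mathrm{TV}(P_+^m,P_-^m)\big).$$
By Pinsker's inequality and additivity of the Kullback–Leibler divergence over product measures,
$$\mathrm{TV}^2\le\tfrac12m\,\mathrm{KL}(P_+\|P_-)=\tfrac12m\,\varepsilon\log\frac{1+\varepsilon}{1-\varepsilon}\le\tfrac12m\,\varepsilon\cdot4\varepsilon=\tfrac12 .$$
Here $\mathrm{KL}(P_+\|P_-)=\big(\frac{1+\varepsilon}2-\frac{1-\varepsilon}2\big)\log\frac{1+\varepsilon}{1-\varepsilon}$. The bound $\log\frac{1+\varepsilon}{1-\varepsilon}\le4\varepsilon$ holds on $[0,\frac12]$, because the left side is convex there, vanishes at $0$, and equals $\log3<2$ at $\frac12$. So for one of the two distributions the expected excess risk is at least $\varepsilon\big(1-\frac1{\sqrt2}\big)\ge\frac1{7\sqrt m}$, as $\frac12\big(1-\frac1{\sqrt2}\big)>0.146>\frac17$.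

**Step 3: the term $\min\{1,1/\tau\}$.** We use a slope so gentle that GD has no time to cross the ball. Let $n=1$, $f(w,z)=-sw$, $s=\min\{1,\frac1{2\tau}\}$. GD moves right by $\eta s$ per step and reaches $w_T=\tau s\le\frac12$ without projection. The minimizer is $w=1$, so the excess risk is $s(1-w_T)\ge\frac s2\ge\frac14\min\{1,\frac1\tau\}$.

**Step 4: combine.** The supremum is at least the maximum of the two lower bounds, hence at least half their sum, hence at least $\frac1{14}\big(\min\{1,\frac1\tau\}+\frac1{\sqrt m}\big)$.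

For fixed $\eta$ and $\sqrt m\le T\le m$ we have $\min\{1,\frac1{\eta T}\}\le\frac1{\eta\sqrt m}$, so the supremum is $\Theta_\eta(1/\sqrt m)$. $\blacksquare$

## 11. The admissible $T$, longer runs, and averaged iterates

**Which $T$ admit a bound $cT/m$.** Fix $\eta\in(0,1]$ and stay in the range $\sqrt m\le T\le m$. By the Corollary, $cT/m$ can be attained only if $T\le\frac{73}{c\eta}\sqrt m$. Conversely, if $T\le C\sqrt m$, then the coin example of Section 10 gives at least $\frac1{7\sqrt m}\ge\frac1{7C}\cdot\frac Tm$, for every $\eta\in(0,1]$. So in this range $\Omega(T/m)$ holds exactly when $T=O(\sqrt m)$. The restriction $T\ge\sqrt m$ matters for the constant: for $T<\sqrt m$ the optimization error of order $1/(\eta T)$ can exceed $cT/m$ even for large $c$.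

**Longer runs.** Theorem 1 holds for all $T$. Since $\frac\tau{m^2}\le\frac1{\sqrt m}\cdot\frac\tau m$, it gives excess risk $O\big(\frac1{\eta T}+\frac1{\sqrt m}(1+\frac{\eta T}m)^2\big)$, which is $o(1)$ as long as $\eta T\to\infty$ and $\eta T=o(m^{5/4})$. No claim is made that this is tight for $\eta T\gg m$.

**Averaged iterates.** Let $\sqrt m\le T\le m$. The bound (11) holds for each $t\in\{1,\dots,T\}$ in place of $T$, and $F$ is convex, so Jensen's inequality bounds the excess risk of an average of iterates by the average of the bounds. For the average over $t\in[T/2,T]$ each term has $\frac7{2\eta t}\le\frac7{\eta T}\le\frac7{\eta\sqrt m}$; with $\frac{784}m\le\frac{28}{\sqrt m}$ for $m\ge784$, and the trivial bound for $m<784$, the excess risk is $O_\eta(1/\sqrt m)$. For the average of $w_1,\dots,w_T$, the inequality $\sum_{t\le T}\frac1t\le1+\log T$ gives $O_\eta\big(\frac{1+\log T}T+\frac1{\sqrt m}\big)$. At $T=m$ both bounds tend to $0$ as $m\to\infty$ while $T/m=1$, so neither average has excess risk $\Omega(T/m)$ on the whole range.
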